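\title{Maximal ideal spaces of Noetherian rings without countability}

\begin{abstract}
A theorem of Wiegand and Wiegand characterizes the $j$-spectra of countable Noetherian rings by five order-theoretic conditions; equivalently, it characterizes their maximal ideal spaces. We show that the theorem becomes false when countability is removed from the statement. From a maximal almost disjoint family of subsets of $\omega$ we build a poset of height three that satisfies all remaining conditions and does not even order-embed in the prime spectrum of a Noetherian ring. The proof passes to a complete local ring, where Chevalley's theorem on descending chains of ideals writes the sets almost covered by finitely many members of the family as a countable union of families of finite character; for a maximal family this is impossible. Dimension three is sharp: every $T_1$ Noetherian space of dimension at most two is the maximal ideal space of a Noetherian ring.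
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative with identity, and $\omega=\{0,1,2,\dots\}$. For a ring $R$, the \emph{maximal ideal space} $\operatorname{Max}R$ is the set of maximal ideals with the Zariski topology, whose closed sets are the sets $\{\mathfrak m:\mathfrak m\supseteq I\}$ for ideals $I$. A \emph{$j$-prime} is a prime ideal that is an intersection of maximal ideals, and the \emph{$j$-spectrum} $j\text{-}\!\operatorname{Spec}R$ is the set of $j$-primes, ordered by inclusion. It is the part of $\operatorname{Spec}R$ that the maximal ideals can see: by the Nullstellensatz every prime of a finitely generated algebra over a field is a $j$-prime, while a local ring has only one $j$-prime.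

A topological space is \emph{Noetherian} if its closed sets satisfy the descending chain condition (DCC). A closed set is \emph{irreducible} if it is nonempty and is not the union of two proper closed subsets, and the \emph{dimension} of a closed set is the supremum of the lengths of chains of irreducible closed subsets of it. (A chain with $k+1$ elements has length $k$.) For a poset $U$, elements $u,v\in U$ and a subset $S\subseteq U$, let $\operatorname{mub}(u,v)$ be the set of minimal upper bounds of $\{u,v\}$, let $u^\uparrow=\{w\in U:w\ge u\}$, and let $\min(S)$ be the set of minimal elements of $S$. The \emph{height of $u$} is the supremum of the lengths of chains whose largest element is $u$, and the \emph{height of $U$} is the supremum of the lengths of all chains in $U$.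

For countable Noetherian rings both the $j$-spectrum and the maximal ideal space are completely characterized.

\begin{theorem}[Wiegand--Wiegand, 1976]\label{thm:WW}
A poset $U$ is order-isomorphic to the $j$-spectrum of some countable Noetherian ring if and only if
\begin{itemize}
\item[(P1)] $U$ is countable and has only finitely many minimal elements,
\item[(P2)] $U$ has the ascending chain condition (ACC),
\item[(P3)] every element of $U$ has finite height,
\item[(P4)] $\operatorname{mub}(u,v)$ is finite for all $u,v\in U$, and
\item[(P5)] $\min(u^\uparrow\setminus\{u\})$ is infinite for each non-maximal $u\in U$.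
\end{itemize}
Equivalently, a topological space $X$ is homeomorphic to the maximal ideal space of some countable Noetherian ring if and only if
\begin{itemize}
\item[(S1)] $X$ has only countably many closed sets,
\item[(S2)] $X$ is $T_1$ and Noetherian, and
\item[(S3)] for every $x\in X$ there is a bound on the lengths of chains of irreducible closed sets containing $x$.
\end{itemize}
\end{theorem}

Call a poset \emph{admissible} if it has only finitely many minimal elements and satisfies (P2)--(P5), and call a space \emph{admissible} if it satisfies (S2) and (S3). The survey \cite{survey} states that it is unknown whether Theorem~\ref{thm:WW} remains true when all occurrences of ``countable'' are removed.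

\medskip
\noindent\textbf{Question.} \emph{Is a poset order-isomorphic to the $j$-spectrum of some Noetherian ring if and only if it is admissible? Equivalently, is a space homeomorphic to the maximal ideal space of some Noetherian ring if and only if it is admissible?}
\medskip

The $j$-spectrum and the maximal ideal space of every Noetherian ring are admissible (Section~\ref{sec:dict}), so only the ``if'' direction is in doubt, and the simplest cases suggest a positive answer. An admissible space of dimension $0$ is finite and discrete, and it is the maximal ideal space of a finite product of fields. An irreducible admissible space $X$ of dimension $1$ is an infinite set whose proper closed subsets are the finite ones. It is realized, whatever its cardinality, as follows: let $K=\mathbb Q(c_x:x\in X)$ be purely transcendental, and invert in the principal ideal domain $K[t]$ all polynomials that vanish at no $c_x$. The maximal ideals of the resulting ring are the $(t-c_x)$, and a nonzero element lies in only finitely many of them. A large space just asks for a large field. Moreover, the countability of $U$ in (P1) is forced by the countability of the ring, since a countable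 Noetherian ring has countably many ideals, and nothing in (P2)--(P5) refers to cardinality. One would guess that countability is a convenience. It is not.

An \emph{order embedding} of $U$ in $\operatorname{Spec}R$ is a map $\varphi\colon U\to\operatorname{Spec}R$ with $u\le v\iff\varphi(u)\subseteq\varphi(v)$.

\begin{theorem}\label{thm:counter}
For every integer $d\ge3$ there is an admissible poset of height $d$ with a unique minimal element that has no order embedding in $\operatorname{Spec}R$ for any Noetherian ring $R$; in particular it is not the $j$-spectrum of a Noetherian ring. Correspondingly, there is an admissible space of dimension $d$ that is not homeomorphic to the maximal ideal space of any Noetherian ring. For $d=3$ the space can be taken countable as a set, with uncountably many closed sets.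
\end{theorem}

The proof uses only the axioms of ZFC. The last sentence of the theorem also shows that in (S1) ``countably many closed sets'' cannot be weakened to ``countably many points''. Below dimension $3$ the guess is correct.

\begin{theorem}\label{thm:dim2}
Let $X$ be a $T_1$ Noetherian space in which all but finitely many irreducible closed sets have dimension at most $1$. Then $X$ is homeomorphic to the maximal ideal space of a Noetherian domain (of the zero ring if $X=\emptyset$).
\end{theorem}

\begin{corollary}\label{cor:dim2}
A space of dimension at most $2$ is homeomorphic to the maximal ideal space of some Noetherian ring if and only if it is admissible. A poset of height at most $2$ is order-isomorphic to the $j$-spectrum of some Noetherian ring if and only if it is admissible.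
\end{corollary}

So the Question has a positive answer in dimension at most $2$ and a negative answer in every finite dimension $d\ge3$.

Section~\ref{sec:dict} translates between posets and spaces. Section~\ref{sec:poset} builds the counterexample: countably many curves through one point, and uncountably many surfaces, each containing infinitely many of the curves, according to a maximal almost disjoint family. The obstruction to realizing this configuration is local at the common point. It is split into an algebraic half (Section~\ref{sec:algebra}) and a combinatorial half (Section~\ref{sec:comb}), which can be read independently of each other. Section~\ref{sec:dim2} proves Theorem~\ref{thm:dim2} and depends only on the definitions above.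

\section{Admissible posets and admissible spaces}\label{sec:dict}

For a space $X$ let $\operatorname{Irr}(X)$ be the set of irreducible closed subsets of $X$, ordered by \emph{reverse} inclusion; its height is $\dim X$. We use the standard fact that in a Noetherian space every closed set has finitely many maximal irreducible closed subsets, its \emph{components}, and is their union.

\begin{proposition}\label{prop:dict}
\begin{itemize}
\item[(a)] If $X$ is an admissible space, then $\operatorname{Irr}(X)$ is an admissible poset.
\item[(b)] Let $U$ be an admissible poset, let $X$ be its set of maximal elements, and put $X_u=u^\uparrow\cap X$ for $u\in U$. The finite unions of sets $X_u$ are the closed sets of a topology that makes $X$ an admissible space, and $u\mapsto X_u$ is an order isomorphism $U\to\operatorname{Irr}(X)$.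
\item[(c)] If $X$ and $X'$ are $T_1$ Noetherian spaces with $\operatorname{Irr}(X)\cong\operatorname{Irr}(X')$, then $X$ and $X'$ are homeomorphic.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The minimal elements of $\operatorname{Irr}(X)$ are the components of $X$, and $\operatorname{mub}(Z,Z')$ is the set of components of $Z\cap Z'$; both sets are finite. Condition (P2) follows from DCC for closed sets. A chain with largest element $Z$ consists of irreducible closed sets containing a fixed point of $Z$, so (S3) gives (P3). For (P5), note that the maximal elements of $\operatorname{Irr}(X)$ are the points, because $X$ is $T_1$. Let $Z$ be irreducible and not a point. By (S3), each point of $Z$ lies in a maximal proper irreducible closed subset of $Z$, that is, in a member of $\min(Z^\uparrow\setminus\{Z\})$. If this set were finite, $Z$ would be a finite union of proper closed subsets.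

(b) Let $\mathcal F$ be the family of finite unions of sets $X_u$, including the empty union. By (P2) each $X_u$ is nonempty. By (P3) descending chains in $U$ are finite, so every element lies above a minimal element of $U$, and every upper bound of $\{u,v\}$ lies above a minimal upper bound. Hence $X$ is the union of the finitely many $X_u$ with $u$ minimal, and $X_u\cap X_v=\bigcup_{w\in\operatorname{mub}(u,v)}X_w$. By (P4), $\mathcal F$ is closed under finite intersections.

We claim that
\begin{equation}\label{eq:cover}
X_u\subseteq X_{v_1}\cup\dots\cup X_{v_k}\quad\text{implies}\quad u\ge v_i\ \text{ for some } i .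
\end{equation}
Fix $v_1,\dots,v_k$, suppose \eqref{eq:cover} fails for some $u$, and use (P2) to choose $u$ maximal with this property. If $u$ were a maximal element of $U$, then $u\in X_u$ would give $u\ge v_i$ for some $i$; so $u$ is not maximal. Every $w\in\min(u^\uparrow\setminus\{u\})$ has $X_w\subseteq X_u$, so $w$ lies above some $v_i$ by the choice of $u$. By (P5), one $v_i$ lies below infinitely many such $w$. Each of these $w$ belongs to $\operatorname{mub}(u,v_i)$: an upper bound $w'\le w$ of $\{u,v_i\}$ differs from $u$ because $u\not\ge v_i$, so $w'=w$. This contradicts (P4).

Say that $G\in\mathcal F$ \emph{has DCC} if the members of $\mathcal F$ contained in $G$ satisfy DCC. A finite union of sets having DCC has DCC: intersect a descending chain with each of the sets. Suppose some $X_u$ does not have DCC, and take $u$ maximal with this property. A member $G=\bigcup_iX_{v_i}$ of $\mathcal F$ properly contained in $X_u$ equals $\bigcup_i(X_{v_i}\cap X_u)$, a finite union of sets $X_w$ with $w\ge u$, and $w\ne u$ since $G\neq X_u$. So $G$ has DCC, and therefore so does $X_u$, a contradiction. Hence $X$ has DCC. Every intersection of members of $\mathcal F$ is then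 a finite intersection, so $\mathcal F$ is the family of closed sets of a Noetherian topology, which is $T_1$ since $X_x=\{x\}$ for $x\in X$.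

If $X_u=G\cup G'$ with $G,G'\in\mathcal F$, then \eqref{eq:cover} gives $v\le u$ with $X_v\subseteq G$ or $X_v\subseteq G'$, so $X_u$ equals $G$ or $G'$. Thus $X_u$ is irreducible. An irreducible closed set, being a finite union of sets $X_u$, is one of them, and $X_u\subseteq X_v\iff u\ge v$ by \eqref{eq:cover}. Finally, chains of irreducible closed sets containing $x$ correspond to chains in $U$ below $x$, so (P3) gives (S3).

(c) The points are the maximal elements of $\operatorname{Irr}(X)$, membership of a point in an irreducible closed set is given by the order, and the closed sets are the finite unions of irreducible closed sets.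
\end{proof}

\begin{proposition}\label{prop:max}
For every ring $R$ the map $Z\mapsto I(Z)=\bigcap_{\mathfrak m\in Z}\mathfrak m$ is an order isomorphism $\operatorname{Irr}(\operatorname{Max}R)\to j\text{-}\!\operatorname{Spec}R$. If $R$ is Noetherian, then $\operatorname{Max}R$ and $j\text{-}\!\operatorname{Spec}R$ are admissible.
\end{proposition}

\begin{proof}
A closed set $Z$ is recovered from $I(Z)$ as $\{\mathfrak m:\mathfrak m\supseteq I(Z)\}$, and an intersection $P$ of maximal ideals equals $I(Z)$ for $Z=\{\mathfrak m:\mathfrak m\supseteq P\}$. So $I$ is a bijection from closed sets to intersections of maximal ideals, with $Z\supseteq Z'\iff I(Z)\subseteq I(Z')$. If $Z$ is irreducible and $ab\in I(Z)$, then $Z$ is covered by the closed sets $\{\mathfrak m:a\in\mathfrak m\}$ and $\{\mathfrak m:b\in\mathfrak m\}$, so $a$ or $b$ lies in $I(Z)$. If $Z=Z_1\cup Z_2$ with $Z_1,Z_2$ proper closed subsets, then $I(Z_i)\supsetneq I(Z)$ and $I(Z_1)I(Z_2)\subseteq I(Z)$, so $I(Z)$ is not prime; and $I(\emptyset)=R$ is not prime.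

Let $R$ be Noetherian. Points of $\operatorname{Max}R$ are closed, and ACC for ideals gives DCC for closed sets. A chain of irreducible closed sets containing $\mathfrak m$ gives a chain of primes inside $\mathfrak m$, whose length is at most $\dim R_{\mathfrak m}<\infty$. So $\operatorname{Max}R$ is admissible, and $j\text{-}\!\operatorname{Spec}R$ is admissible by Proposition~\ref{prop:dict}(a).
\end{proof}

By the two propositions, every admissible poset is $\operatorname{Irr}(X)$ for an admissible space $X$, and for such $X$ and a Noetherian ring $R$ we have $X\cong\operatorname{Max}R$ if and only if $\operatorname{Irr}(X)\cong j\text{-}\!\operatorname{Spec}R$. The two forms of the Question are therefore equivalent, dimension by dimension.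

\begin{proof}[Proof of Corollary~\ref{cor:dim2} from Theorem~\ref{thm:dim2}]
Necessity is Proposition~\ref{prop:max}. If $X$ is admissible and $\dim X\le2$, an irreducible closed set of dimension $2$ is not properly contained in another irreducible closed set, so it is one of the finitely many components of $X$. Theorem~\ref{thm:dim2} applies to $X$. The statement for posets follows from the equivalence just noted.
\end{proof}

\section{The poset of an almost disjoint family}\label{sec:poset}

In dimension $3$, condition (P4) allows infinitely many surfaces, any two of which share only finitely many curves. If we look at countably many curves, numbered by $\omega$, and record for each surface the set of curves that it contains, we get the following structure.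

A family $B$ of infinite subsets of $\omega$ is \emph{almost disjoint} (AD) if $\beta\cap\beta'$ is finite for distinct $\beta,\beta'\in B$. It is \emph{maximal almost disjoint} (MAD) if it is maximal among AD families. An infinite set $D$ can be added to $B$ as a new member exactly when it meets every $\beta\in B$ in a finite set, so an AD family $B$ is MAD if and only if
\begin{equation}\label{eq:mad}
\text{every infinite } D\subseteq\omega\text{ has infinite intersection with some }\beta\in B .
\end{equation}
Extending a partition of $\omega$ into infinitely many infinite sets by Zorn's lemma gives an infinite MAD family.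

Let $B$ be an infinite AD family. Call $D\subseteq\omega$ \emph{small} if $D\setminus(\beta_1\cup\dots\cup\beta_k)$ is finite for some $k\ge0$ and $\beta_1,\dots,\beta_k\in B$, and \emph{large} otherwise. Finite sets and members of $B$ are small, subsets and finite unions of small sets are small, and so removing a small set from a large set leaves a large set.

\begin{lemma}\label{lem:mad}
Let $B$ be an infinite AD family.
\begin{itemize}
\item[(a)] If $E\cap\beta$ is infinite for infinitely many $\beta\in B$, then $E$ is large. In particular $\omega$ is large.
\item[(b)] If $B$ is MAD and $D$ is large, then $D\cap\beta$ is infinite for uncountably many $\beta\in B$. In particular $B$ is uncountable.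
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $E\subseteq\beta_1\cup\dots\cup\beta_k\cup F$ with $F$ finite. Some $\beta\ne\beta_1,\dots,\beta_k$ has $E\cap\beta$ infinite, and then $\beta\cap\beta_i$ is infinite for some $i$, against almost disjointness.

(b) If only $\beta_1,\dots,\beta_k$ meet $D$ in an infinite set, then $D\setminus(\beta_1\cup\dots\cup\beta_k)$ is infinite, since $D$ is large, and it meets every member of $B$ in a finite set, against \eqref{eq:mad}. Suppose the members of $B$ that meet $D$ in an infinite set form a sequence $\beta_1,\beta_2,\dots$ without repetitions. By almost disjointness we can choose $d_j\in(D\cap\beta_j)\setminus(\beta_1\cup\dots\cup\beta_{j-1})$. The $d_j$ are distinct, because $d_i\in\beta_i$ and $d_j\notin\beta_i$ for $j>i$. The infinite set $\{d_j:j\ge1\}\subseteq D$ meets $\beta_i$ in a subset of $\{d_1,\dots,d_i\}$ and meets every other member of $B$ in a finite set, against \eqref{eq:mad}.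
\end{proof}

For an infinite AD family $B$ let $U_B$ be the poset with elements
\[
0;\qquad w_\beta\ (\beta\in B);\qquad u_n\ (n\in\omega);\qquad x,\quad y_{n,i}\ (n,i\in\omega),
\]
in which $0$ is the least element and the other strict relations are exactly
\[
w_\beta<u_n \text{ and } w_\beta<y_{n,i}\ \text{ for } n\in\beta,\qquad u_n<y_{n,i},\qquad w_\beta<x,\qquad u_n<x .
\]
See Figure~\ref{fig:U}. The elements $w_\beta$, $u_n$ and $x$ carry the configuration; the $y_{n,i}$ are there to satisfy (P5) at $u_n$, and $0$ is there to make the set of minimal elements finite.

\begin{figure}[ht]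
\centering
\begin{tikzpicture}[scale=0.95]
\node (o) at (0,0) {$0$};
\node (w1) at (-1.75,1) {$w_\beta$}; \node (w2) at (1.75,1) {$w_{\beta'}$}; \node at (4,1) {$\cdots$};
\node (u0) at (-3.5,2) {$u_0$}; \node (u1) at (0,2) {$u_1$}; \node (u2) at (3.5,2) {$u_2$}; \node at (5,2) {$\cdots$};
\node (x) at (0,4.2) {$x$};
\node (a0) at (-4.8,3) {$y_{0,0}$}; \node (a1) at (-3.9,3) {$y_{0,1}$}; \node at (-3.1,3) {$\cdots$};
\node (b0) at (-0.9,3) {$y_{1,0}$}; \node (b1) at (0.55,3) {$y_{1,1}$}; \node at (1.25,3) {$\cdots$};
\node (c0) at (3.2,3) {$y_{2,0}$}; \node (c1) at (4.1,3) {$y_{2,1}$}; \node at (4.9,3) {$\cdots$};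
\draw (o)--(w1) (o)--(w2) (w1)--(u0) (w1)--(u1) (w2)--(u1) (w2)--(u2);
\draw (u0)--(x) (u1)--(x) (u2)--(x);
\draw (u0)--(a0) (u0)--(a1) (u1)--(b0) (u1)--(b1) (u2)--(c0) (u2)--(c1);
\end{tikzpicture}
\caption{Part of the Hasse diagram of the poset $U_B$, for two members $\beta,\beta'$ of the almost disjoint family $B$ with $\beta\cap\{0,1,2\}=\{0,1\}$ and $\beta'\cap\{0,1,2\}=\{1,2\}$. Each $w_\beta$ lies below $u_n$ for the infinitely many $n\in\beta$; each $u_n$ lies below the common maximal element $x$ and below its own maximal elements $y_{n,i}$.}
\label{fig:U}
\end{figure}

\begin{proposition}\label{prop:UB}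
For every infinite AD family $B$, the poset $U_B$ is admissible of height $3$, with unique minimal element $0$.
\end{proposition}

\begin{proof}
The longest chains are $0<w_\beta<u_n<x$ and $0<w_\beta<u_n<y_{n,i}$ with $n\in\beta$, so the height is $3$, and (P2) and (P3) hold.

For (P4): if $u\le v$, then $\operatorname{mub}(u,v)=\{v\}$, and if one of two incomparable elements is maximal, they have no upper bound. Three kinds of pairs remain. For $\beta\ne\beta'$ the upper bounds of $\{w_\beta,w_{\beta'}\}$ are $x$ and the $u_n$, $y_{n,i}$ with $n\in\beta\cap\beta'$, so $\operatorname{mub}(w_\beta,w_{\beta'})$ is $\{u_n:n\in\beta\cap\beta'\}$ if $\beta\cap\beta'\ne\emptyset$ and $\{x\}$ otherwise; it is finite because $B$ is AD. For $n\ne m$, and for $n\notin\beta$, the only upper bound of $\{u_n,u_m\}$, respectively of $\{w_\beta,u_n\}$, is $x$.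

For (P5): $\min(0^\uparrow\setminus\{0\})$ contains all $w_\beta$, $\min(w_\beta^\uparrow\setminus\{w_\beta\})=\{u_n:n\in\beta\}$, and $\min(u_n^\uparrow\setminus\{u_n\})=\{x\}\cup\{y_{n,i}:i\in\omega\}$. These sets are infinite because $B$ and its members are infinite.
\end{proof}

Admissibility does not see whether $B$ is maximal. Noetherian rings do.

\begin{theorem}\label{thm:obstruction}
Let $B$ be an infinite MAD family. There do not exist a Noetherian ring $R$, a prime ideal $\mathfrak m$ of $R$, pairwise incomparable primes $\mathfrak u_n\subseteq\mathfrak m$ $(n\in\omega)$, and ideals $\mathfrak w_\beta$ $(\beta\in B)$ of $R$ such that $\mathfrak w_\beta\subseteq\mathfrak u_n\iff n\in\beta$.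
\end{theorem}

The theorem fails for a countably infinite AD family $B$, since then $U_B$ is countable and is a $j$-spectrum by Theorem~\ref{thm:WW}. Example~\ref{ex:tree} shows that it also fails for some uncountable AD families. Theorem~\ref{thm:obstruction} is proved in Sections~\ref{sec:algebra} and~\ref{sec:comb}.

\begin{proof}[Proof of Theorem~\ref{thm:counter} from Theorem~\ref{thm:obstruction}]
Fix an infinite MAD family $B$ and let $U=U_B$. An order embedding $\varphi$ of $U$ in $\operatorname{Spec}R$ would give the data $\mathfrak m=\varphi(x)$, $\mathfrak u_n=\varphi(u_n)$, $\mathfrak w_\beta=\varphi(w_\beta)$ forbidden by Theorem~\ref{thm:obstruction}. With Proposition~\ref{prop:UB}, this is the statement about posets for $d=3$.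

For $d>3$ let $U^{(d)}$ be obtained from $U$ by adjoining a chain $v_1<\dots<v_{d-3}$ below $0$ and, for each $i$, new maximal elements $e_{i,j}$ $(j\in\omega)$ that lie above exactly $v_1,\dots,v_i$. The unique minimal element is $v_1$, and the longest chains consist of the $v_i$ followed by a longest chain of $U$, so the height is $d$ and (P2), (P3) hold. For $u\in U$ the set $u^\uparrow$ is unchanged, so (P4) holds for pairs in $U$ and (P5) holds at elements of $U$. A pair involving a new element is either comparable or contains a maximal element $e_{i,j}$ that is not above the other element, so (P4) holds. Finally $e_{i,j}\in\min(v_i^\uparrow\setminus\{v_i\})$ for all $j$, which gives (P5) at $v_i$. Since $U^{(d)}$ contains $U$, it has no order embedding in the spectrum of a Noetherian ring.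

By Section~\ref{sec:dict}, the admissible space attached to each of these posets by Proposition~\ref{prop:dict}(b) has dimension $d$ and is not the maximal ideal space of a Noetherian ring. For $d=3$ it is the countable set $X=\{x\}\cup\{y_{n,i}:n,i\in\omega\}$, and its irreducible closed sets are the points, the curves $Y_n=\{x\}\cup\{y_{n,i}:i\in\omega\}$, the surfaces $W_\beta=\bigcup_{n\in\beta}Y_n$, and $X$. The $W_\beta$ are distinct, and there are uncountably many of them by Lemma~\ref{lem:mad}(b).
\end{proof}

\section{Sets of primes in a complete local ring}\label{sec:algebra}

Think of the primes $\mathfrak u_n$ in Theorem~\ref{thm:obstruction} as curves through the point $\mathfrak m$. A set $D$ of curves is small when it lies on finitely many of the given surfaces and curves, and then some nonzero function vanishes on all curves in $D$. A nonzero element of a Noetherian local ring $(S,\mathfrak M)$ has a finite order, the largest $n$ with the element in $\mathfrak M^n$, so the small sets are sorted into countably many classes by the order of such a function. In a \emph{complete} ring, membership of $D$ in such a class can be tested on the finite subsets of $D$.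 The following example shows this mechanism, and shows that it needs completeness.

\begin{example}\label{ex:tree}
Let $S=\mathbb Q[[\xi,\eta,\zeta]]$ with maximal ideal $\mathfrak M$. For $\varepsilon=(\varepsilon_0,\varepsilon_1,\dots)\in\{0,1\}^\omega$ put
\[
f_\varepsilon(\xi,\eta)=\sum_{k\ge0}\varepsilon_k\,\xi\prod_{j=0}^{k-1}(\eta-j\xi).
\]
The $k$-th term is homogeneous of degree $k+1$, so the $f_\varepsilon$ are distinct power series. On the line $\eta=n\xi$ the terms with $k>n$ vanish, so $f_\varepsilon(\xi,n\xi)=g_\sigma(\xi)$, where $\sigma=(\varepsilon_0,\dots,\varepsilon_n)$ and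
\[
g_\sigma(\xi)=\sum_{k=0}^n\varepsilon_k\,n(n-1)\cdots(n-k+1)\,\xi^{k+1}.
\]
Among strings of the same length, $g_\sigma$ determines $\sigma$. For a string $\sigma$ of length $n+1$ let $\mathfrak p_\sigma$ be the kernel of the map $S\to\mathbb Q[[\xi]]$ with $\xi\mapsto\xi$, $\eta\mapsto n\xi$, $\zeta\mapsto g_\sigma$. It is a prime containing $\eta-n\xi$ and $\zeta-g_\sigma$. If $\mathfrak p_\sigma\subseteq\mathfrak p_\tau$, then $\eta-n\xi\in\mathfrak p_\tau$ forces $\tau$ to have length $n+1$, and $\zeta-g_\sigma\in\mathfrak p_\tau$ forces $g_\sigma=g_\tau$; so $\sigma=\tau$. In the same way $\zeta-f_\varepsilon\in\mathfrak p_\sigma$ if and only if $\sigma$ is an initial segment of $\varepsilon$.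

Identify the countable set of nonempty binary strings with $\omega$, and let $\beta_\varepsilon$ be the set of nonempty initial segments of $\varepsilon$. The $\beta_\varepsilon$ form an uncountable AD family, and $S$, $\mathfrak M$, the $\mathfrak p_\sigma$ and the ideals $(\zeta-f_\varepsilon)$ are data as in Theorem~\ref{thm:obstruction}. This family is not maximal: the set of strings $0\cdots01$ meets each $\beta_\varepsilon$ in at most one element.

Fix $\varepsilon$, and let $F_N$ be the sum of the terms of $f_\varepsilon$ with $k\le N$. The first $N+1$ primes along $\beta_\varepsilon$ contain the polynomial $\zeta-F_N$ of order $1$, and in $S$ these polynomials converge to the element $\zeta-f_\varepsilon$ of order $1$, which lies in all primes along $\beta_\varepsilon$. In the subring $R=\mathbb Q[\xi,\eta,\zeta]_{(\xi,\eta,\zeta)}$ there need be no such limit. Only countably many power series are algebraic over $\mathbb Q(\xi,\eta)$, so we can take $f_\varepsilon$ transcendental. If a polynomial $P$ lies in $\mathfrak p_\sigma$ for all $\sigma\in\beta_\varepsilon$, then $G(\xi,\eta)=P(\xi,\eta,f_\varepsilon)$ satisfies $G(\xi,n\xi)=0$ for all $n$; each homogeneous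 component $G_d$ has $G_d(1,n)=0$ for all $n$, so $G=0$ and $P=0$. Thus $\bigcap_{\sigma\in\beta_\varepsilon}(\mathfrak p_\sigma\cap R)=0$, although the intersection over any finite subset of $\beta_\varepsilon$ contains an element of order $1$.
\end{example}

We recall the standard facts that will be used. The completion of a Noetherian local ring $A$ is a Noetherian local ring, faithfully flat over $A$, and quotients of a complete Noetherian local ring by proper ideals are complete. If $A\to A'$ is faithfully flat, then $\operatorname{Spec}A'\to\operatorname{Spec}A$ is surjective and $\mathfrak aA'\cap A=\mathfrak a$ for every ideal $\mathfrak a$ of $A$. By the Krull intersection theorem, $\bigcap_k(\mathfrak a+\mathfrak M^k)=\mathfrak a$ for every ideal $\mathfrak a$ of a Noetherian local ring $(S,\mathfrak M)$. The passage to the limit seen in the example is made in general by the following theorem.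

\begin{lemma}[Chevalley's theorem]\label{lem:chevalley}
Let $(T,\mathfrak M)$ be a complete Noetherian local ring and let $\mathfrak a_0\supseteq\mathfrak a_1\supseteq\cdots$ be ideals with $\bigcap_N\mathfrak a_N=0$. Then for every $n$ there is an $N$ with $\mathfrak a_N\subseteq\mathfrak M^n$.
\end{lemma}

\begin{proof}
Suppose $\mathfrak a_N\not\subseteq\mathfrak M^n$ for all $N$. For each $k$ the ring $T/\mathfrak M^k$ is Artinian, so the images of the $\mathfrak a_N$ in it stabilize at an ideal $\mathfrak b_k$, which is contained in the image of every $\mathfrak a_N$. For $N$ large, $\mathfrak a_N$ maps onto both $\mathfrak b_{k+1}$ and $\mathfrak b_k$, so the natural map $\mathfrak b_{k+1}\to\mathfrak b_k$ is onto. By assumption $\mathfrak b_n\ne0$. Choose $0\ne t_n\in\mathfrak b_n$ and lift it successively to elements $t_k\in\mathfrak b_k$, $k\ge n$, with $t_{k+1}\mapsto t_k$. By completeness there is $t\in T$ with image $t_k$ for all $k\ge n$, and $t\neq0$. For every $N$ we have $t\in\bigcap_k(\mathfrak a_N+\mathfrak M^k)=\mathfrak a_N$, which contradicts $\bigcap_N\mathfrak a_N=0$.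
\end{proof}

A family $K$ of subsets of a set $C$ has \emph{finite character} if a set $D\subseteq C$ belongs to $K$ exactly when every finite subset of $D$ belongs to $K$. Such a family is \emph{hereditary}: it contains all subsets of its members.

\begin{proposition}\label{prop:algebra}
Let $B$ be an infinite AD family, and suppose that $R$, $\mathfrak m$, $\mathfrak u_n$, $\mathfrak w_\beta$ are as in Theorem~\ref{thm:obstruction}. Then there are a large set $C\subseteq\omega$ and families $K_1,K_2,\dots$ of subsets of $C$, each of finite character, such that $\bigcup_nK_n$ is the family of all small subsets of $C$.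
\end{proposition}

\begin{proof}
\emph{Passing to the completion.} Let $(S,\mathfrak M)$ be the completion of $R_{\mathfrak m}$. Since $\mathfrak u_n\subseteq\mathfrak m$, faithful flatness gives primes $\mathfrak p_n$ of $S$ whose preimage in $R$ is $\mathfrak u_n$. This is the only use of the common prime $\mathfrak m$. Then $\mathfrak w_\beta S\subseteq\mathfrak p_n\iff\mathfrak w_\beta\subseteq\mathfrak u_n\iff n\in\beta$, and $\mathfrak p_n\subseteq\mathfrak p_l$ implies $\mathfrak u_n\subseteq\mathfrak u_l$, hence $n=l$.

\emph{Closed subsets of $\omega$.} For an ideal $\mathfrak a$ of $S$ let $Z(\mathfrak a)=\{n:\mathfrak a\subseteq\mathfrak p_n\}$, and call such sets \emph{closed}. For $D\subseteq\omega$ put $J_D=\bigcap_{n\in D}\mathfrak p_n$, with $J_\emptyset=S$, and $\operatorname{cl}D=Z(J_D)$. If $D\subseteq Z(\mathfrak a)$, then $\mathfrak a\subseteq J_D$, so $\operatorname{cl}D\subseteq Z(\mathfrak a)$; thus $\operatorname{cl}D$ is the smallest closed set containing $D$. Also $J_{\operatorname{cl}D}=J_D$, because $D\subseteq\operatorname{cl}D$ and $J_D\subseteq\mathfrak p_n$ for $n\in\operatorname{cl}D$. A closed set $G$ is recovered from $J_G$ as $Z(J_G)$, so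 ACC in $S$ gives DCC for closed sets. Finite unions of closed sets are closed, since $Z(\mathfrak a)\cup Z(\mathfrak b)=Z(\mathfrak a\mathfrak b)$ by primality and $\emptyset=Z(S)$. The sets $\{n\}=Z(\mathfrak p_n)$, $\beta=Z(\mathfrak w_\beta S)$ and $\omega=Z(0)$ are closed; the first equality uses incomparability. Consequently a small set $D$ lies in a small closed set $\beta_1\cup\dots\cup\beta_k\cup F$, and \emph{the closure of a small set is small}.

\emph{The set $C$.} We would like the converse, that a set with closure different from $\omega$ is small. There is no reason for this to hold, because we have no control over the other closed sets; completion may even create new ones. (In Example~\ref{ex:tree}, the set $\beta_\varepsilon$ is cut out by an ideal of $S$, but no nonzero element of $R$ vanishes on it.) The remedy is to shrink $\omega$. It is closed and, by Lemma~\ref{lem:mad}(a), large; so by DCC we can choose $C$ minimal among the large closed sets. For $D\subseteq C$ we claim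
\begin{equation}\label{eq:small}
D\text{ is small}\iff\operatorname{cl}D\ne C\iff J_D\not\subseteq J_C .
\end{equation}
If $D$ is small, then $\operatorname{cl}D$ is small and so differs from $C$. If $\operatorname{cl}D\ne C$, then $\operatorname{cl}D$ is a closed proper subset of $C$, hence small by minimality, and so is $D$. For the second equivalence, $J_D\supseteq J_C$ always holds, $J_D=J_C$ implies $\operatorname{cl}D=Z(J_C)=C$, and $\operatorname{cl}D=C$ implies $J_D=J_{\operatorname{cl}D}=J_C$.

\emph{The families $K_n$.} For $n\ge1$ let
\[
K_n=\{D\subseteq C:\ J_D\not\subseteq J_C+\mathfrak M^n\},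
\]
the family of those $D$ for which some element of $J_D$ has nonzero image of order less than $n$ in $S/J_C$. Since $\bigcap_n(J_C+\mathfrak M^n)=J_C$, we have $D\in\bigcup_nK_n$ if and only if $J_D\not\subseteq J_C$, that is, by \eqref{eq:small}, if and only if $D$ is small. If $D'\subseteq D$, then $J_{D'}\supseteq J_D$, so $K_n$ is hereditary.

It remains to show that a set $D\subseteq C$ with $D\notin K_n$ has a finite subset outside $K_n$. If $D$ is finite, take $D$ itself. Otherwise $J_D$ is a proper ideal and $T=S/J_D$ is a complete Noetherian local ring. Let $D_N=D\cap\{0,\dots,N\}$. The ideals $J_{D_N}/J_D$ of $T$ decrease and have intersection $0$, so Lemma~\ref{lem:chevalley} gives $N$ with $J_{D_N}\subseteq J_D+\mathfrak M^n$. Since $J_D\subseteq J_C+\mathfrak M^n$, we get $J_{D_N}\subseteq J_C+\mathfrak M^n$, that is, $D_N\notin K_n$.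
\end{proof}

\section{Small sets of a maximal almost disjoint family}\label{sec:comb}

Theorem~\ref{thm:obstruction} follows from Proposition~\ref{prop:algebra} and the following statement, in which no ring appears.

\begin{proposition}\label{prop:comb}
Let $B$ be an infinite MAD family and let $C\subseteq\omega$ be large. The family of small subsets of $C$ is not the union of countably many families of finite character.
\end{proposition}

For a countable AD family $B=\{\beta_1,\beta_2,\dots\}$ the conclusion fails: the families $K_n=\{D\subseteq C:|D\setminus(\beta_1\cup\dots\cup\beta_n)|\le n\}$ have finite character, and their union consists of the small subsets of $C$.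

To prove the proposition, suppose that $K_1,K_2,\dots$ are families of finite character whose union is the family of small subsets of $C$. We want a large set $E$ all of whose finite subsets lie in one $K_n$; then $E\in K_n$, so $E$ is small, a contradiction. The idea is visible in an idealized situation. Suppose that $\emptyset\in K_n$ and that for every finite $s\in K_n$ we have $s\cup\{k\}\in K_n$ for all but finitely many $k\in C$. Take distinct $\beta_1,\beta_2,\dots\in B$ that meet $C$ in infinite sets, and choose distinct points $k_0,k_1,\dots$ one at a time, keeping $\{k_0,\dots,k_l\}$ in $K_n$ and visiting each $\beta_j$ infinitely often. The set of chosen points is large by Lemma~\ref{lem:mad}(a), and we are done. In general a finite set in $K_n$ may have no extension in $K_n$ at all. We shall find a large set $D\subseteq C$, an index $n$ and a family $\mathcal T\subseteq K_n$ of finite subsets of $D$ in which every member can be extended by any point of $D$ outside a \emph{small} set. Then we choose $\beta_j$ that meet all these small sets finitely, and the argument goes through.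

From now on all sets are subsets of $C$, and $D'\subseteq^*D$ means that $D'\setminus D$ is finite. To find $D$ we must shrink $C$ countably many times without losing largeness. The families $K_n$ make this possible.

\begin{lemma}\label{lem:diag}
If $D_0\supseteq D_1\supseteq\cdots$ are large, there is a large set $D$ with $D\subseteq^*D_j$ for all $j$.
\end{lemma}

\begin{proof}
For $j\ge1$ the large set $D_j$ is not in $K_j$, so it has a finite subset $F_j\notin K_j$. Let $D=\bigcup_{j\ge1}F_j$. Then $D\setminus D_j\subseteq F_1\cup\dots\cup F_{j-1}$ is finite. Since $K_j$ is hereditary and $F_j\subseteq D$, we have $D\notin K_j$ for all $j$, so $D$ is large.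
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:comb}]
The supply of sets in $K_n$ comes from $B$ itself. Let $B_n=\{\beta\in B:\beta\cap C\in K_n\}$. Each $\beta\cap C$ is small, so $B=\bigcup_nB_n$. For a finite set $s\subseteq C$ let $B_n(s)=\{\beta\in B_n:s\subseteq\beta\}$. If $B_n(s)\neq\emptyset$, then $s\in K_n$, because $K_n$ is hereditary.

\emph{Step 1: a large set that decides every pair $(n,s)$.} A finite set $s$ is a good position from which to continue if the members of $B_n(s)$ reach into every large part of $D$. Accordingly, call a large set $D$
\begin{itemize}
\item \emph{$(n,s)$-full} if every large $D'\subseteq D$ meets some member of $B_n(s)$ in an infinite set;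
\item \emph{$(n,s)$-free} if $D$ meets every member of $B_n(s)$ in a finite set.
\end{itemize}
A large set that is not $(n,s)$-full has, by definition, a large $(n,s)$-free subset. Both properties pass from $D$ to every large $D'\subseteq^*D$. For freeness this holds because $\beta\cap D'\subseteq^*\beta\cap D$. For fullness, if $D''\subseteq D'$ is large, then $D''\cap D$ is a large subset of $D$, and a member of $B_n(s)$ that meets $D''\cap D$ in an infinite set also meets $D''$ in an infinite set.

Enumerate the countably many pairs $(n,s)$ with $n\geq 1$ and $s\subseteq C$ finite. Put $D_0=C$, and let $D_j\subseteq D_{j-1}$ be a large set that is full or free for the $j$-th pair. The large set $D$ given by Lemma~\ref{lem:diag} is then $(n,s)$-full or $(n,s)$-free for every pair $(n,s)$. By \eqref{eq:mad} some $\beta\in B$ meets the infinite set $D$ in an infinite set, and $\beta\in B_n=B_n(\emptyset)$ for some $n$. So $D$ is not $(n,\emptyset)$-free, and hence it is $(n,\emptyset)$-full. Fix $D$ and this $n$, and let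
\[
\mathcal T=\{s\subseteq D\text{ finite}:\ D\text{ is }(n,s)\text{-full}\}.
\]
Then $\emptyset\in\mathcal T$. If $s\in\mathcal T$, fullness applied to $D'=D$ gives $B_n(s)\ne\emptyset$; hence $\mathcal T\subseteq K_n$.

\emph{Step 2: for $s\in\mathcal T$ the set $Z_s=\{k\in D:s\cup\{k\}\notin\mathcal T\}$ is small.} Suppose $Z_s$ is large. Since $D$ is $(n,s)$-full, some $\beta\in B_n(s)$ meets $Z_s$ in an infinite set. Take $k\in\beta\cap Z_s$. Then $D$ is not $(n,s\cup\{k\})$-full, so it is $(n,s\cup\{k\})$-free by Step~1. But $\beta\in B_n(s\cup\{k\})$, and $\beta\cap D\supseteq\beta\cap Z_s$ is infinite, a contradiction.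

\emph{Step 3: a large set with all finite subsets in $K_n$.} By Lemma~\ref{lem:mad}(a), each small set $Z_s$ meets only finitely many members of $B$ in an infinite set. Since $\mathcal T$ is countable, only countably many $\beta\in B$ meet some $Z_s$, $s\in\mathcal T$, in an infinite set. By Lemma~\ref{lem:mad}(b), uncountably many $\beta\in B$ meet $D$ in an infinite set. So there are distinct $\beta_1,\beta_2,\dots\in B$ with $\beta_j\cap D$ infinite and $\beta_j\cap Z_s$ finite for all $j$ and all $s\in\mathcal T$.

Let $l\mapsto j(l)$ be a map $\omega\to\{1,2,\dots\}$ that takes every value infinitely often. We choose points $k_0,k_1,\dots$ recursively so that $s_l=\{k_0,\dots,k_{l-1}\}\in\mathcal T$ for all $l$, starting from $s_0=\emptyset$. Given $s_l\in\mathcal T$, the set $(\beta_{j(l)}\cap D)\setminus(Z_{s_l}\cup s_l)$ is infinite; let $k_l$ be one of its points. Then $s_{l+1}\in\mathcal T$ because $k_l\in D\setminus Z_{s_l}$. Let $E=\{k_l:l\in\omega\}$. Every finite subset of $E$ lies in some $s_l\in\mathcal T\subseteq K_n$, hence in $K_n$. By finite character $E\in K_n$, so $E$ is small. But the $k_l$ are distinct, so $E\cap\beta_j$ is infinite for every $j$, and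 $E$ is large by Lemma~\ref{lem:mad}(a). This contradiction proves the proposition.
\end{proof}

Maximality of $B$ entered twice: in Step~1, to find an $n$ for which $\emptyset\in\mathcal T$, and in Step~3, through Lemma~\ref{lem:mad}(b). With Proposition~\ref{prop:comb}, the proofs of Theorems~\ref{thm:obstruction} and~\ref{thm:counter} are complete.

\section{Spaces with finitely many irreducible closed sets of dimension at least two}\label{sec:dim2}

We prove Theorem~\ref{thm:dim2}. Let $X\ne\emptyset$ be as in the theorem, let $X_1,\dots,X_r$ $(r\ge0)$ be its irreducible closed sets of dimension at least $2$, and let $M_a$ $(a\in\mathcal A)$ be those of dimension $1$, the \emph{curves}. Since $X$ is $T_1$, the irreducible closed sets of dimension $0$ are the points. So the closed sets of $X$ are the finite unions of sets $X_i$, curves and points, and a proper closed subset of a curve is finite. For $a\ne b$ the curve $M_a$ is not contained in $M_b$, since otherwise $\dim M_b\ge2$; hence $M_a\cap M_b$ is finite. Put $A_x=\{a\in\mathcal A:x\in M_a\}$ for $x\in X$.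

The plan is to give each irreducible closed set an equation, to choose for each point $x$ a Noetherian local ring $R_x$, inside one field $L$, in which exactly the right equations are nonunits, and to let $R=\bigcap_xR_x$. The sets $X_i$ are finite in number, so their equations $g_i$ can be independent variables in every $R_x$. The curves are the difficulty: $A_x$ may be infinite, and the maximal ideal of a Noetherian local ring cannot contain infinitely many independent variables as part of a minimal generating set. A model for arbitrarily many curves through a point is a family of lines $s+ct=0$ through the origin of a plane over a large field. We therefore attach to $x$ coordinates $s_x,t_x$ and require that the equation of $M_a$ have the form $f_a=s_x+c_{a,x}t_x$ in $R_x$ for each $x\in M_a$. As $f_a$ must be the same element of $L$ for all $x$, we read this requirement as the definition of $c_{a,x}$.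

\subsection{Localized polynomial rings}

All local rings in the construction have the form described in the next lemma. Recall that a flat local homomorphism of local rings is faithfully flat, and that the zero divisors on a module over a Noetherian ring form the union of its associated primes. Recall also that if $A\to A'$ is a flat homomorphism of Noetherian rings and $\mathfrak j$ is an ideal of $A$, then by \cite[Thm.~23.2]{matsumura}
\begin{equation}\label{eq:ass}
\operatorname{Ass}_{A'}(A'/\mathfrak jA')=\bigcup_{\mathfrak q\in\operatorname{Ass}_A(A/\mathfrak j)}\operatorname{Ass}_{A'}(A'/\mathfrak qA').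
\end{equation}

\begin{lemma}\label{lem:poly}
Let $\Gamma$ be a set of indeterminates over $\mathbb Q$, let $\Gamma_0\subseteq\Gamma$ be finite, let $\Phi\subseteq\Gamma$ be any subset, and put $\Phi_0=\Gamma_0\cap\Phi$. Let $A'=\mathbb Q[\Gamma]_{(\Gamma_0)}$ and $A=\mathbb Q[\Phi]_{(\Phi_0)}$.
\begin{itemize}
\item[(a)] $A'$ is a Noetherian local domain with residue field $\mathbb Q(\Gamma\setminus\Gamma_0)$.
\item[(b)] $A'\cap\mathbb Q(\Phi)=A$ and $\Gamma_0A'\cap\mathbb Q(\Phi)=\Phi_0A$.
\item[(c)] For every ideal $\mathfrak j$ of $A$, the elements of $A'\setminus\Phi_0A'$ are nonzerodivisors on $A'/\mathfrak jA'$.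
\end{itemize}
\end{lemma}

\begin{proof}
A polynomial lies in $(\Gamma_0)$ exactly when each of its monomials involves a variable from $\Gamma_0$, and $\mathbb Q[\Gamma]/(\Gamma_0)=\mathbb Q[\Gamma\setminus\Gamma_0]$ is a domain.

(a) Nonzero polynomials in $\Gamma\setminus\Gamma_0$ become units in $A'$, so $A'$ is a localization of the polynomial ring in the finitely many variables $\Gamma_0$ over the field $\mathbb Q(\Gamma\setminus\Gamma_0)$. The residue field is the fraction field of $\mathbb Q[\Gamma]/(\Gamma_0)$.

(b) The description of $(\Gamma_0)$ gives $(\Gamma_0)\cap\mathbb Q[\Phi]=(\Phi_0)$. Hence $A\subseteq A'$, the ring $A'$ is a localization of the polynomial ring $A[\Gamma\setminus\Phi]$, and $\Gamma_0A'\cap A=\Phi_0A$. So $A\to A'$ is flat and local, hence faithfully flat. If $b/c\in A'$ with $b,c\in A$ and $c\ne0$, then $b\in cA'\cap A=cA$, so $b/c\in A$. Both equalities follow.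

(c) Both rings are Noetherian by (a), so \eqref{eq:ass} applies. For a prime $\mathfrak q$ of $A$ we have $\mathfrak q\subseteq\Phi_0A$, so $\mathfrak qA'\subseteq\Phi_0A'$ is a proper ideal, and $A'/\mathfrak qA'$ is a nonzero localization of the domain $(A/\mathfrak q)[\Gamma\setminus\Phi]$. Its only associated prime is $\mathfrak qA'$. Thus all associated primes of $A'/\mathfrak jA'$ lie in $\Phi_0A'$.
\end{proof}

\subsection{The ring}

Let $\Lambda$ be the set of independent indeterminates
\[
g_i\ (1\le i\le r),\qquad f_a\ (a\in\mathcal A),\qquad s_x,\ t_x\ (x\in X),\qquad z_j\ (j\in\omega),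
\]
and let $L=\mathbb Q(\Lambda)$. The $z_j$ are spare variables, used only in Lemma~\ref{lem:max}. For $x\in X$ put $G_x=\{g_i:x\in X_i\}$, and for $a\in A_x$ put $c_{a,x}=(f_a-s_x)/t_x$. Let $\Lambda_x$ be obtained from $\Lambda$ by replacing $f_a$ with $c_{a,x}$ for every $a\in A_x$. The substitution $f_a\mapsto(f_a-s_x)/t_x$ $(a\in A_x)$, fixing all other variables, is an automorphism of $\mathbb Q[\Lambda][1/t_x]$, with inverse $f_a\mapsto s_x+f_at_x$, and it maps $\Lambda$ onto $\Lambda_x$. So $\Lambda_x$ is algebraically independent, and $D_x=\mathbb Q[\Lambda_x]$ satisfies
\begin{equation}\label{eq:invert}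
\mathbb Q[\Lambda]\subseteq D_x,\qquad D_x[1/t_x]=\mathbb Q[\Lambda][1/t_x];
\end{equation}
the inclusion holds because $f_a=s_x+c_{a,x}t_x$. Let $N_x$ be the prime of $D_x$ generated by $G_x\cup\{s_x,t_x\}$, and let $R_x=(D_x)_{N_x}$, with maximal ideal $\mathfrak n_x$. It is Noetherian by Lemma~\ref{lem:poly}(a).

For one $a\in A_x$ at a time, $f_a$ can serve as a coordinate at $x$: since $s_x=f_a-c_{a,x}t_x$, the ring $D_x$ is also the polynomial ring on
\[
\Lambda_{x,a}=(\Lambda_x\setminus\{s_x\})\cup\{f_a\},
\]
and $N_x$ is generated by $G_x\cup\{f_a,t_x\}$. Define
\[
R=\bigcap_{x\in X}R_x\subseteq L,\qquad\mathfrak m_x=\mathfrak n_x\cap R,\qquad V(h)=\{x\in X:h\in\mathfrak m_x\}\quad(h\in R).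
\]
The ring $R$ is a domain containing $\mathbb Q[\Lambda]$.

\begin{lemma}\label{lem:loc}
For every $x\in X$ we have $R_{\mathfrak m_x}=R_x$. Moreover $V(g_i)=X_i$, $V(f_a)=M_a$ and $V(s_x)=\{x\}$.
\end{lemma}

\begin{proof}
Let $y\ne x$. Then $\Lambda\subseteq D_y$, and $t_x$ is a variable in $\Lambda_y$ that is not among the generators of $N_y$, so it is a unit of $R_y$; hence $c_{a,x}\in R_y$ for $a\in A_x$, and $D_x\subseteq R_y$. Therefore $D_x\subseteq R\subseteq R_x$. Elements of $D_x\setminus N_x$ lie in $R\setminus\mathfrak m_x$, and elements of $R\setminus\mathfrak m_x$ are units of $R_x$, so $R_x=(D_x)_{N_x}\subseteq R_{\mathfrak m_x}\subseteq R_x$.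

An element of $D_y$ lies in $\mathfrak m_y$ if and only if it lies in $N_y$. The variables $g_i$ and $s_x$ belong to $\Lambda_y$, and they lie in $N_y$ if and only if $y\in X_i$, respectively $y=x$. If $a\in A_y$, then $f_a=s_y+c_{a,y}t_y\in N_y$; if $a\notin A_y$, then $f_a$ is a variable in $\Lambda_y$ outside $N_y$.
\end{proof}

Three things remain to be shown: that $V(h)$ is closed for \emph{every} $h\in R$, that $R$ has no maximal ideals other than the $\mathfrak m_x$, and that $R$ is Noetherian. The handle on the infinite intersection is that an element of $L$ involves only finitely many variables.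

\begin{example}\label{ex:curve}
Let $X$ be a single curve $M_a$, so $r=0$, and write $f=f_a$. Fix $y\in X$ and let $h\in R\cap\mathbb Q(f,s_y)$. For $x\ne y$ both $f$ and $s_y$ belong to $\Lambda_{x,a}$, and $N_x=(f,t_x)$. By Lemma~\ref{lem:poly}(b), $R_x\cap\mathbb Q(f,s_y)=A:=\mathbb Q[f,s_y]_{(f)}$ and $\mathfrak n_x\cap A=fA$. These do not depend on $x$, so $V(h)$ is $\emptyset$, $\{y\}$, $X\setminus\{y\}$ or $X$. The set $X\setminus\{y\}$ is not closed and must be excluded. Suppose $h=fp/q$ with $p,q\in\mathbb Q[f,s_y]$ and $f\nmid q$. In the coordinates $\Lambda_{y,a}$ we have $s_y=f-c_{a,y}t_y$, so $q$ reduces modulo $f$ to $q(0,-c_{a,y}t_y)\ne0$. Thus $q$ is outside the prime $fR_y$, and $qh=fp$ gives $h\in fR_y\subseteq\mathfrak n_y$.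
\end{example}

The example has two ingredients: away from finitely many exceptional points, $R_x$ meets $\mathbb Q(\Phi)$ in one of finitely many rings; and the information obtained there is carried to \emph{all} points of the curve by a common localization of the rings $R_x$. We set up the second ingredient first.

\subsection{Labels}

A \emph{label} is a subset $\Pi\subseteq\{g_1,\dots,g_r\}\cup\{f_a:a\in\mathcal A\}$ containing at most one $f_a$. Let $X_\Pi$ be the intersection of the sets $X_i$ with $g_i\in\Pi$ and of $M_a$ if $f_a\in\Pi$, with $X_\emptyset=X$; it is closed. Let $O_\Pi=\mathbb Q[\Lambda]_{(\Pi)}$, a Noetherian local ring by Lemma~\ref{lem:poly}(a).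

\begin{lemma}\label{lem:label}
Let $\Pi$ be a label and $x\in X_\Pi$. Then $\Pi R_x$ is a prime ideal of $R_x$, the ring $O_\Pi$ is the localization of $R_x$ at $\Pi R_x$, and $\Pi O_\Pi\cap R\subseteq\mathfrak m_x$.
\end{lemma}

\begin{proof}
Let $\Gamma=\Lambda_{x,a}$ if $f_a\in\Pi$, and $\Gamma=\Lambda_x$ if $\Pi$ contains no $f_a$. Then $\Pi\subseteq\Gamma\setminus\{t_x\}$, and $\Pi$ is part of the generating set of $N_x$ in these coordinates. So $P=\Pi D_x$ is prime, $t_x\notin P$, and $P\subseteq N_x$. Since $t_x$ lies neither in $P$ nor in $\Pi\,\mathbb Q[\Lambda]$, both $(D_x)_P$ and $O_\Pi$ are the localization of the ring \eqref{eq:invert} at the ideal generated by $\Pi$. Hence $(R_x)_{PR_x}=(D_x)_P=O_\Pi$, and the maximal ideal $\Pi O_\Pi$ meets $R_x$ in $PR_x\subseteq\mathfrak n_x$.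
\end{proof}

Call $\Phi\subseteq\Lambda$ a \emph{window} if it is finite and contains $g_1,\dots,g_r$. Any finitely many elements of $L$ lie in $\mathbb Q(\Phi)$ for some window $\Phi$. Let $\operatorname{Ex}(\Phi)$ be the set of all $x$ with $s_x\in\Phi$ or $t_x\in\Phi$, together with all points of $M_a\cap M_b$ for $a\ne b$ and $f_a,f_b\in\Phi$. This set is finite, and it grows with $\Phi$. For $x\notin\operatorname{Ex}(\Phi)$ at most one $a\in A_x$ has $f_a\in\Phi$, so
\[
\Pi(x,\Phi)=G_x\cup\{f_a\in\Phi:a\in A_x\}
\]
is a label, contained in $\Phi$, with $x\in X_{\Pi(x,\Phi)}$.

\begin{lemma}\label{lem:descent}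
Let $\Phi$ be a window, let $x\notin\operatorname{Ex}(\Phi)$, and put $\Pi=\Pi(x,\Phi)$.
\begin{itemize}
\item[(a)] $\mathfrak n_x\cap\mathbb Q(\Phi)\subseteq\Pi O_\Pi$.
\item[(b)] If $J$ is an ideal of $R$ generated by finitely many elements of $\mathbb Q(\Phi)$, then $JO_\Pi\cap R_x=JR_x$.
\end{itemize}
\end{lemma}

\begin{proof}
If $f_a\in\Pi$, let $\Gamma=\Lambda_{x,a}$ and $\Gamma_0=G_x\cup\{f_a,t_x\}$; if $\Pi=G_x$, let $\Gamma=\Lambda_x$ and $\Gamma_0=G_x\cup\{s_x,t_x\}$. In both cases $R_x=\mathbb Q[\Gamma]_{(\Gamma_0)}$. The window $\Phi$ contains neither $s_x$ nor $t_x$, and it contains no $f_b$ with $b\in A_x$ other than the one in $\Pi$. Therefore $\Phi\subseteq\Gamma$ and $\Gamma_0\cap\Phi=\Pi$. Lemma~\ref{lem:poly} applies with $A'=R_x$ and $A=\mathbb Q[\Phi]_{(\Pi)}$.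

(a) We have $\mathfrak n_x\cap\mathbb Q(\Phi)=\Pi A$, and $A\subseteq O_\Pi$ by Lemma~\ref{lem:poly}(b) applied to $\Lambda$, $\Pi$ and $\Phi$.

(b) The generators of $J$ lie in $R_x\cap\mathbb Q(\Phi)=A$. Let $\mathfrak j$ be the ideal of $A$ that they generate, so that $JR_x=\mathfrak jR_x$. Let $h\in JO_\Pi\cap R_x$. By Lemma~\ref{lem:label} there is $u\in R_x\setminus\Pi R_x$ with $uh\in JR_x$, and $u$ is a nonzerodivisor on $R_x/JR_x$ by Lemma~\ref{lem:poly}(c). So $h\in JR_x$.
\end{proof}

Part (b) says that at a non-exceptional point $J$ is determined by its extension to $O_\Pi$. Both kinds of exceptional points have to be excluded. The ideal $J=s_xR$ has $JR_x\ne R_x$, but it generates the unit ideal in $O_\Pi$ for every label $\Pi$. If $x\in M_a\cap M_b$ with $a\neq b$, then $J=(f_a,f_b)R$ has $JR_x\subseteq\mathfrak n_x$, but it generates the unit ideal in $O_\Pi$ for every label $\Pi$, since $\Pi$ omits $f_a$ or $f_b$.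

\subsection{The maximal ideals}

\begin{lemma}\label{lem:closed}
For every $h\in R$ the set $V(h)$ is closed in $X$. The map $x\mapsto\mathfrak m_x$ is a homeomorphism of $X$ onto $\{\mathfrak m_x:x\in X\}$ with the Zariski topology.
\end{lemma}

\begin{proof}
Choose a window $\Phi$ with $h\in\mathbb Q(\Phi)$. Let $x\in V(h)\setminus\operatorname{Ex}(\Phi)$ and $\Pi=\Pi(x,\Phi)$. By Lemma~\ref{lem:descent}(a), $h\in\Pi O_\Pi$, and then Lemma~\ref{lem:label} gives $h\in\mathfrak m_y$ for all $y\in X_\Pi$. Thus $x\in X_\Pi\subseteq V(h)$. Only finitely many labels are contained in $\Phi$, so $V(h)$ is the union of finitely many closed sets $X_\Pi$ and a subset of the finite set $\operatorname{Ex}(\Phi)$.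

The map is injective since $V(s_x)=\{x\}$. The Zariski closed subsets of its image correspond to the intersections of sets $V(h)$, which are closed in $X$. Conversely, a closed subset of $X$ is a finite union of sets $X_i$, $M_a$, $\{x\}$, so by Lemma~\ref{lem:loc} it is $V(h)$ for a product $h$ of variables $g_i$, $f_a$, $s_x$.
\end{proof}

To exclude further maximal ideals we must show that an ideal contained in no $\mathfrak m_x$ contains a single element that lies in no $\mathfrak m_x$. Prime avoidance is not available for infinitely many primes. A spare variable replaces it: a combination of elements with coefficients $1,z,z^2,\dots$ vanishes at $x$ only if all the elements do.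

\begin{lemma}\label{lem:max}
$\operatorname{Max}R=\{\mathfrak m_x:x\in X\}$.
\end{lemma}

\begin{proof}
Let $I$ be an ideal contained in no $\mathfrak m_x$. The closed sets $V(h)$, $h\in I$, have empty intersection, and $X$ is Noetherian, so $V(h_0)\cap\dots\cap V(h_n)=\emptyset$ for some $h_0,\dots,h_n\in I$. Choose $z\in\{z_j:j\in\omega\}$ with all $h_j$ in $L'=\mathbb Q(\Lambda\setminus\{z\})$, and put $h=\sum_{j=0}^nz^jh_j\in I$.

Fix $x$, and apply Lemma~\ref{lem:poly} with $\Gamma=\Lambda_x$, $\Gamma_0=G_x\cup\{s_x,t_x\}$ and $\Phi=\Lambda_x\setminus\{z\}$. The formulas relating $f_a$ and $c_{a,x}$ do not involve $z$, so $\mathbb Q(\Phi)=L'$. Hence the $h_j$ lie in $A=\mathbb Q[\Phi]_{(\Gamma_0)}$, and their residues $\bar h_j$ lie in the subfield $\kappa=\mathbb Q(\Phi\setminus\Gamma_0)$ of the residue field $\kappa(z)$ of $R_x$. Some $h_j$ is not in $\mathfrak n_x$, and $z$ is transcendental over $\kappa$, so $\sum_j\bar h_jz^j\ne0$ and $h$ is a unit of $R_x$. This holds for all $x$, so $h^{-1}\in\bigcap_xR_x=R$ and $I=R$.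

Thus every proper ideal lies in some $\mathfrak m_x$, and every maximal ideal is some $\mathfrak m_x$. Conversely, $\mathfrak m_x$ lies in a maximal ideal $\mathfrak m_y$, and $s_x\in\mathfrak m_y$ forces $y=x$.
\end{proof}

\subsection{Finite generation of ideals}

Let $I$ be an ideal of $R$. To generate $I$ by finitely many elements it suffices, by Lemma~\ref{lem:descent}(b), to find a finitely generated $J\subseteq I$ and a window $\Phi$ containing its generators such that $J$ and $I$ agree in $O_\Pi$ for the labels $\Pi=\Pi(x,\Phi)$; the finitely many exceptional points can be treated one by one. This looks circular: making $J$ agree with $I$ at more labels enlarges the window, which brings in new curves and new labels. The process stops after two rounds. A point on none of the curves of the first window is already settled by the first round, and the new curves meet the old ones in only finitely many points.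

\begin{lemma}\label{lem:noeth}
$R$ is Noetherian.
\end{lemma}

\begin{proof}
Let $I$ be an ideal of $R$. By Lemma~\ref{lem:label}, $R\subseteq R_x\subseteq O_\Pi$ whenever $x\in X_\Pi$, and then, as $O_\Pi$ is Noetherian, $IO_\Pi$ is generated by finitely many elements of $I$.

There are only finitely many labels of the form $G_x$. Choose finitely many elements of $I$ generating an ideal $J_1$ with $J_1O_{G_x}=IO_{G_x}$ for all $x$, and a window $\Phi_1$ with these elements in $\mathbb Q(\Phi_1)$. There are only finitely many labels of the form $\Pi=G_x\cup\{f_a\}$ with $f_a\in\Phi_1$ and $x\in M_a$. Add finitely many elements of $I$ to obtain an ideal $J_2\supseteq J_1$ with $J_2O_\Pi=IO_\Pi$ for all of them, and choose a window $\Phi_2\supseteq\Phi_1$ with all chosen generators in $\mathbb Q(\Phi_2)$.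

Let $x\notin\operatorname{Ex}(\Phi_2)$; then also $x\notin\operatorname{Ex}(\Phi_1)$. If no $a\in A_x$ has $f_a\in\Phi_1$, then $\Pi(x,\Phi_1)=G_x$, and Lemma~\ref{lem:descent}(b) for $\Phi_1$ gives
\[
IR_x\subseteq IO_{G_x}\cap R_x=J_1O_{G_x}\cap R_x=J_1R_x\subseteq J_2R_x .
\]
If some $a\in A_x$ has $f_a\in\Phi_1\subseteq\Phi_2$, then $\Pi(x,\Phi_2)$ is the label $\Pi=G_x\cup\{f_a\}$, and Lemma~\ref{lem:descent}(b) for $\Phi_2$ gives
\[
IR_x\subseteq IO_\Pi\cap R_x=J_2O_\Pi\cap R_x=J_2R_x .
\]
So $IR_x=J_2R_x$ for all $x\notin\operatorname{Ex}(\Phi_2)$. For each of the finitely many $x\in\operatorname{Ex}(\Phi_2)$, add to $J_2$ finitely many elements of $I$ that generate $IR_x$ in the Noetherian ring $R_x$. The resulting finitely generated ideal $J\subseteq I$ has $JR_x=IR_x$ for all $x$. By Lemmas~\ref{lem:loc} and~\ref{lem:max}, the $R_x$ are the localizations of $R$ at all its maximal ideals, so the module $I/J$ is locally zero and $J=I$.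
\end{proof}

Lemmas~\ref{lem:closed}, \ref{lem:max} and~\ref{lem:noeth} show that $R$ is a Noetherian domain with $\operatorname{Max}R\cong X$, which proves Theorem~\ref{thm:dim2}.

\begin{remark}
The finiteness of $r$ is used in three places: $N_x$ has finitely many generators, so $R_x$ is Noetherian; a window can contain all $g_i$; and there are finitely many labels $G_x$ in the first round of Lemma~\ref{lem:noeth}. The hypothesis cannot be dropped, even for admissible spaces: in the three-dimensional space of Theorem~\ref{thm:counter} the irreducible closed sets of dimension at least $2$ are $X$ and the uncountably many surfaces $W_\beta$, all of which pass through the point $x$.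
\end{remark}

\begin{thebibliography}{9}

\bibitem{matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{survey}
\emph{Prime Ideals in Noetherian Rings: A Survey},
\texttt{http://www.math.unl.edu/\textasciitilde{}rwiegand1/Primes/paper.pdf}.

\end{thebibliography}
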